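\title{It is undecidable whether the intersection of two term rewriting congruences is generated by a term rewriting system}

\begin{abstract}
For a term rewriting system $R$ let $\leftrightarrow_R^*$ be the equivalence relation generated by its rewrite relation. We prove that it is undecidable, given two term rewriting systems $R$ and $S$ on the same ranked alphabet, whether there is a term rewriting system $U$ with $\leftrightarrow_R^*\cap\leftrightarrow_S^*=\leftrightarrow_U^*$. This confirms a conjecture. The problem stays undecidable for a fixed alphabet of unary symbols, a fixed convergent linear $R$, and convergent linear $S$ of which only two rules vary. The proof encodes the kernel of a map from a free group onto the fiber product of two copies of a free group over a quotient $Q$, where $Q$ is either trivial or infinite and it is undecidable which. We also classify the signatures for which the problem is undecidable; only the signatures consisting of exactly one symbol, of arity at least $2$, are left out.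
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $\Sigma$ be a finite ranked alphabet, $X$ a countably infinite set of variables, and $T_\Sigma(X)$ the set of terms over $\Sigma$ and $X$. A \emph{term rewriting system} (TRS) on $\Sigma$ is a finite set $R$ of rules $l\to r$ with $l,r\in T_\Sigma(X)$, where $l$ is not a variable and every variable of $r$ occurs in $l$. We write $s\to_R t$ if $s=C[l\sigma]$ and $t=C[r\sigma]$ for some context $C$, substitution $\sigma$ and rule $l\to r$ in $R$. The relations $\to_R^+$ and $\to_R^*$ are the transitive and the reflexive transitive closure of $\to_R$, and $\leftrightarrow_R^*$ is the equivalence relation generated by $\to_R$.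

The relation $s\leftrightarrow_R^*t$ says that $s=t$ can be derived from the equations $l=r$, for $l\to r$ in $R$, by replacing equals by equals. So $\leftrightarrow_R^*$ is the equational theory axiomatized by $R$. Given two systems $R$ and $S$, the smallest theory containing both theories is axiomatized by $R\cup S$. The largest theory contained in both is the intersection $\leftrightarrow_R^*\cap\leftrightarrow_S^*$. It consists of the equations that hold in both theories, and no axioms for it are in sight. Is it axiomatized by some TRS?

In the simplest cases the answer is yes. With one unary symbol $f$, let $R=\{f^2(x)\to x\}$ and $S=\{f^3(x)\to x\}$. Then $f^i(x)$ and $f^j(x)$ are equivalent in both theories exactly when $2$ and $3$ divide $i-j$, so $U=\{f^6(x)\to x\}$ axiomatizes the intersection. We shall see that for one unary symbol, with any constants, the answer is always yes (by Hilbert's basis theorem). With two unary symbols and no other symbols, terms are words followed by a variable, and there is no such finiteness.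

It is known that, for convergent linear TRSs $R$ and $S$ on the same ranked alphabet $\Sigma$, it is undecidable whether there is a TRS $U$ on $\Sigma$ with $\to_R^+\cap\to_S^+=\to_U^+$, and likewise whether there is one with $\to_R^*\cap\to_S^*=\to_U^*$. The following conjecture is posed in \cite{ipl}: \emph{given two TRSs $R$ and $S$ on the same ranked alphabet $\Sigma$, it is undecidable whether there is a TRS $U$ on $\Sigma$ such that
\[
\leftrightarrow_R^*\cap\leftrightarrow_S^*\;=\;\leftrightarrow_U^* .
\]}
We prove this conjecture.

\subsection*{Results}

\begin{theorem}\label{thm:main}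
There are a fixed finite alphabet $\Gamma$ of unary symbols, a fixed convergent linear TRS $R$ on $\Gamma$, and a finitely presented group $H$ with undecidable word problem such that from each word $w$ over the generators of $H$ and their inverses one can compute a convergent linear TRS $S_w$ on $\Gamma$, only two of whose rules depend on $w$, with
\[
\text{there is a TRS $U$ on $\Gamma$ with } \leftrightarrow_R^*\cap\leftrightarrow_{S_w}^*=\leftrightarrow_U^*
\quad\Longleftrightarrow\quad w=1\text{ in }H .
\]
Hence the problem in the conjecture is undecidable; its set of yes-instances is not even co-recursively enumerable.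
\end{theorem}

Here $R$ and $S_w$ are convergent, so the intersection itself is a decidable relation: compare normal forms in both systems. What is undecidable is whether this relation has a finite axiomatization.

\begin{theorem}\label{thm:sig}
Let $\Sigma$ be a fixed finite signature, and restrict the problem of the conjecture to TRSs on $\Sigma$.
\begin{enumerate}
\item[(1)] If $\Sigma$ has at least two unary symbols, or a constant together with a symbol of arity at least $2$, then the problem is undecidable, even for convergent linear $R,S$ with $R$ fixed.
\item[(2)] If $\Sigma$ has at least two non-constant symbols, then the problem is undecidable, even with $R$ fixed.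
\item[(3)] If $\Sigma$ has no symbol of arity at least $2$ and at most one unary symbol, then the answer is always ``yes''.
\end{enumerate}
\end{theorem}

These cases cover every signature except those consisting of exactly one symbol, of arity at least $2$. Indeed, if (3) does not apply, then $\Sigma$ has two unary symbols or a symbol of arity at least $2$; in the latter case any further symbol brings us to (1) or (2). The remaining case is not settled here.

\subsection*{The idea}
Over unary symbols a term is a word followed by a variable, and a TRS generates a congruence on words. If the letters come with formal inverses, and the rules make them inverse to each other, such congruences become normal subgroups of a free group $F$. The question becomes: if $M$ and $N$ are normal closures of finite sets, is $M\cap N$ the normal closure of a finite set? The intersection contains all commutators $[\mu,\nu]$ with $\mu\in M$, $\nu\in N$, since each of the two theories kills one of the two factors. These are infinitely many relations, and in general no finite number of relations accounts for all of them.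

We let $M$ and $N$ be kernels of maps $\alpha,\beta$ from $F$ onto one free group $A$. They are chosen so that $F/(M\cap N)$ is the fiber product $P=\{(a,b)\in A\times A: aL=bL\}$ for a normal subgroup $L$ of $A$. If $A/L$ is finite, the answer is yes. If $A/L$ is infinite and $L\neq1$, it is no (Proposition~\ref{prop:fiber}); a case worked by hand is in Section~\ref{sec:example}. A construction of groups that are trivial or infinite, depending on a word problem, then yields Theorem~\ref{thm:main}.

\section{Conventions and background}\label{sec:background}

\subsection*{Rewriting}
An \emph{equational theory} on $T_\Sigma(X)$ is an equivalence relation closed under contexts and substitutions. For a set $W$ of equations, that is, pairs of terms without any restriction, $\leftrightarrow_W^*$ denotes the smallest equational theory containing $W$. It is the equivalence relation generated by the steps from $C[l\sigma]$ to $C[r\sigma]$ with $(l,r)\in W$; for a TRS this agrees with the notation above.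

A TRS is \emph{linear} if no variable occurs twice in a side of a rule. It is \emph{convergent} if it is terminating and confluent. A terminating TRS $R$ is confluent if any two irreducible terms $s,t$ with $s\leftrightarrow_R^*t$ are equal: two terms reachable from a common term have normal forms, these are $\leftrightarrow_R^*$-equivalent, hence equal.

For an alphabet $\Gamma$, let $\Gamma^*$ be the set of words, $\lambda$ the empty word, and $\Gamma^+=\Gamma^*\setminus\{\lambda\}$. The congruence on the semigroup $\Gamma^+$ generated by a set $V\subseteq\Gamma^+\times\Gamma^+$ is the equivalence relation generated by the steps from $cud$ to $cvd$ with $(u,v)\in V$ and $c,d\in\Gamma^*$; we denote it by $\theta_V$. A congruence on $\Gamma^+$ is \emph{finitely generated} if it is $\theta_V$ for a finite $V$.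

\subsection*{Groups}
We write $[a,b]=aba^{-1}b^{-1}$. A normal subgroup is \emph{finitely normally generated} if it is the normal closure of a finite set. We use the following facts; see \cite{LS} for HNN extensions, amalgamated products and Britton's Lemma, and \cite{Serre} for trees.

\begin{enumerate}
\item[(G1)] (Novikov--Boone) There is a finitely presented group with undecidable word problem.
\item[(G2)] A subgroup of finite index in a finitely presented group is finitely presented. If $F$ is free of finite rank and $F/D$ is finitely presented, then $D$ is finitely normally generated (B.~H. Neumann).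
\item[(G3)] A nontrivial normal subgroup of infinite index in a free group is not finitely generated. Since subgroups of free groups are free, it is free of infinite rank.
\item[(G4)] Let $G$ be a group and $\varphi_i:A_i\to B_i$ isomorphisms between subgroups of $G$. The \emph{HNN extension} with base $G$, stable letters $t_i$ and associated subgroups $A_i,B_i$ is
$\langle G,t_i\mid t_iat_i^{-1}=\varphi_i(a)\ (a\in A_i)\rangle$. The base $G$ embeds in it. \emph{Britton's Lemma}: if a product $g_0t_{i_1}^{\epsilon_1}g_1\cdots t_{i_q}^{\epsilon_q}g_q$ with $q\ge1$, $\epsilon_j=\pm1$ and $g_j\in G$ equals $1$, then it contains a \emph{pinch}: a part $t_iat_i^{-1}$ with $a\in A_i$ or a part $t_i^{-1}bt_i$ with $b\in B_i$.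
\item[(G5)] If $G_1,G_2$ have isomorphic subgroups, then both groups embed in the amalgamated product of $G_1$ and $G_2$ along these subgroups.
\item[(G6)] An HNN extension with base $G$ acts without inversions on its \emph{Bass--Serre tree}, and the vertex stabilizers are the conjugates of $G$. An automorphism without inversions of a tree that fixes no vertex is \emph{hyperbolic}: there is a unique line, its \emph{axis}, that it maps to itself by a nontrivial translation.
\end{enumerate}

\section{From rewriting to a fiber product}\label{sec:translation}

Let $A$ be the free group on $x_1,\dots,x_n$, and let $\rho_1,\dots,\rho_m$ be nonempty words over the letters $x_i$ and $\bar x_i$, where $\bar x_i$ stands for $x_i^{-1}$. We also write $\rho_j$ for the element of $A$ that the word represents, and $\bar\rho_j$ for the formal inverse word. Let $L$ be the normal closure of $\rho_1,\dots,\rho_m$ in $A$.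

Let $F$ be the free group on $x_1,\dots,x_n,y_1,\dots,y_m$, define $\alpha,\beta:F\to A$ by
\[
\alpha(x_i)=\beta(x_i)=x_i,\qquad \alpha(y_j)=1,\qquad \beta(y_j)=\rho_j ,
\]
and put $D=\ker\alpha\cap\ker\beta$. Let $P$ be the image of $(\beta,\alpha):F\to A\times A$, and write $\delta(a)=(a,a)$. Then $P$ is generated by the elements $\delta(x_i)$ and $(\rho_j,1)$. The conjugates of the $(\rho_j,1)$ under $\delta(A)$ generate $L\times1$, and therefore
\begin{equation}\label{eq:P}
P=(L\times1)\,\delta(A)=\{(a,b)\in A\times A: aL=bL\},\qquad F/D\cong P .
\end{equation}
Since $L\times1$ is normal in $P$ and meets $\delta(A)$ trivially, $P=(L\times1)\rtimes\delta(A)$.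

We realize $\alpha$ and $\beta$ by rewriting systems. Let
\[
\Gamma=\{e\}\cup\{x_i,\bar x_i,y_j,\bar y_j:1\le i\le n,\ 1\le j\le m\},
\]
all symbols being unary, and identify the word $a_1\cdots a_q$ with the term $a_1(\cdots a_q(x)\cdots)$. Both systems contain the rules of free reduction
\begin{equation}\label{eq:common}
x_i\bar x_i\to e,\quad \bar x_ix_i\to e,\quad ee\to e,\quad ea\to a,\quad ae\to a\qquad(a\in\{x_i,\bar x_i\},\ 1\le i\le n).
\end{equation}
Besides, $R$ has the rules $y_j\to e$ and $\bar y_j\to e$, whereas $S_\rho$ has the rules $y_j\to\rho_j$ and $\bar y_j\to\bar\rho_j$ ($1\le j\le m$). The letter $e$ names the identity. We could erase instead, but with $e$ all sides are nonempty words, and Section~\ref{sec:coding} will need this.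

Let $\nu:\Gamma^+\to F$ be the homomorphism with $\nu(e)=1$, $\nu(a)=a$ and $\nu(\bar a)=a^{-1}$ for $a\in\{x_i,y_j\}$. It is onto. We write $\alpha(u),\beta(u)$ for $\alpha(\nu(u)),\beta(\nu(u))$.

\begin{lemma}\label{lem:convergent}
The TRSs $R$ and $S_\rho$ on $\Gamma$ are linear and convergent. The congruences on $\Gamma^+$ generated by their rules are the kernels of $\alpha$ and $\beta$, that is, $\{(u,v):\alpha(u)=\alpha(v)\}$ and $\{(u,v):\beta(u)=\beta(v)\}$.
\end{lemma}

\begin{proof}
Linearity is obvious. Each step decreases, lexicographically, the pair consisting of the number of letters $y_j,\bar y_j$ and the length. Indeed, the rules for $y_j$ and $\bar y_j$ remove one such letter, since the words $\rho_j$ contain none, and the rules \eqref{eq:common} keep the number of these letters and shorten the word. So both systems terminate.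

An irreducible nonempty word contains no $y_j,\bar y_j$. If it contains $e$ and has length at least $2$, then $e$ has a neighbor, which is $e$ or some $x_i$ or $\bar x_i$, and a rule of \eqref{eq:common} applies. So the irreducible nonempty words, for either system, are $e$ and the nonempty freely reduced words over $x_i,\bar x_i$. Different words in this list represent different elements of $A$.

The rules of $R$ preserve $\alpha$ and those of $S_\rho$ preserve $\beta$. So congruent words have the same image. Conversely, if two words have the same image, their normal forms have that image too, hence are equal, and the words are congruent. In particular congruent irreducible words are equal. Since all sides of rules are nonempty, a term that is a variable is related only to itself, and no step changes the variable of a term. So equivalent irreducible terms are equal, and both systems are convergent.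
\end{proof}

\begin{lemma}\label{lem:translation}
Let $\theta$ be the intersection of the congruences on $\Gamma^+$ generated by $R$ and $S_\rho$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\leftrightarrow_R^*\cap\leftrightarrow_{S_\rho}^*=\leftrightarrow_U^*$ for some TRS $U$ on $\Gamma$;
\item[(ii)] the congruence $\theta$ is finitely generated;
\item[(iii)] $D$ is finitely normally generated in $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:convergent}, $(u,v)\in\theta$ if and only if $(\beta,\alpha)$ agrees on $\nu(u)$ and $\nu(v)$, that is,
\begin{equation}\label{eq:theta}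
(u,v)\in\theta\iff \nu(u)\nu(v)^{-1}\in D .
\end{equation}

(i)$\Leftrightarrow$(ii). Since every symbol is unary, every rule of a TRS on $\Gamma$ has the form $u(x)\to v(x)$ with $u\ne\lambda$. The intersection in (i) relates $w_1(x)$ and $w_2(x')$ exactly if $x=x'$ and either $w_1=w_2=\lambda$ or $(w_1,w_2)\in\theta$. Hence, in (i), every rule $u(x)\to v(x)$ of $U$ has $v\neq\lambda$ and $(u,v)\in\theta$, and these finitely many pairs generate $\theta$. Conversely, a finite set of pairs that generates $\theta$, read as a set of rules, is a TRS as in (i).

(ii)$\Rightarrow$(iii). Let $\theta=\theta_V$ with $V$ finite, and let $D'$ be the normal closure of the elements $\nu(u)\nu(v)^{-1}$ with $(u,v)\in V$. By \eqref{eq:theta}, $D'\subseteq D$. Let $d\in D$ and write $d=\nu(u_0)$ with $u_0\in\Gamma^+$. Then $(u_0,e)\in\theta$, so $V$-steps and their inverses lead from $u_0$ to $e$. A step from $cuc'$ to $cvc'$ does not change the coset modulo $D'$ of the represented element. Hence $d\in D'$, and $D=D'$.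

(iii)$\Rightarrow$(ii). Let $D$ be the normal closure of $\nu(d_1),\dots,\nu(d_q)$ with $d_i\in\Gamma^+$, and let $\theta'$ be generated by the pairs
\[
(a\bar a,e),\ (\bar aa,e)\ \ (a\in\{x_i,y_j\}),\qquad (e\gamma,\gamma),\ (\gamma e,\gamma)\ \ (\gamma\in\Gamma),\qquad (d_i,e)\ \ (1\le i\le q).
\]
They lie in $\theta$ by \eqref{eq:theta}, so $\theta'\subseteq\theta$. In $\Gamma^+/\theta'$ the class of $e$ is an identity, and the classes of $a$ and $\bar a$ are inverse to each other. So $\Gamma^+/\theta'$ is a group, and there is a homomorphism $F\to\Gamma^+/\theta'$ that maps each generator $a$ to its class. It maps $\nu(u)$ to the class of $u$, for this holds for letters $u$. It kills all $\nu(d_i)$, hence $D$. So if $(u,v)\in\theta$, then $u$ and $v$ have the same class modulo $\theta'$ by \eqref{eq:theta}. Thus $\theta=\theta'$.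
\end{proof}

\section{An example worked by hand}\label{sec:example}

Let $n=2$, $m=1$, let $A$ be free on $x,z$, and let $\rho_1=z$. Then $A/L\cong\mathbb Z$, generated by the image of $x$. With $y=y_1$, the system $R$ reads $y$ as $1$ and $S_\rho$ reads $y$ as $z$. We show by hand that no TRS axiomatizes the intersection of the two theories.

Put $u=y^{-1}z$, so that $F$ is free on $x,y,u$. Under $(\beta,\alpha)$ we have
\[
x\mapsto(x,x),\qquad y\mapsto(z,1),\qquad u\mapsto(1,z).
\]
So $R$ kills $y$ and $S_\rho$ kills $u$, and each theory proves, for its own reason, that every conjugate of $y$ commutes with every conjugate of $u$. In particular the elements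
\[
c_i=[x^iyx^{-i},u]\qquad(i\in\mathbb Z)
\]
lie in $D$. They generate $D$ as a normal subgroup. Indeed, $L$ is the kernel of the map $A\to\mathbb Z$ with $x\mapsto 1$, $z\mapsto0$, and is free on the elements $z_i=x^izx^{-i}$ ($i\in\mathbb Z$). By \eqref{eq:P}, $P=(L\times L)\rtimes\langle\delta(x)\rangle$. So $P$ is presented by generators $x$, $y_i$, $u_i$ ($i\in\mathbb Z$), where $x$ stands for $\delta(x)$, $y_i$ for $(z_i,1)$ and $u_i$ for $(1,z_i)$, with relations $xy_ix^{-1}=y_{i+1}$, $xu_ix^{-1}=u_{i+1}$ and $[y_i,u_j]=1$. Here $y_0$ and $u_0$ are the images of $y$ and $u$. After elimination of $y_i=x^iyx^{-i}$ and $u_j=x^jux^{-j}$, the generators $x,y,u$ and the relators $[y_i,u_j]$ remain, and $[y_i,u_j]$ is conjugate to $c_{i-j}$.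

For $k\geq 0$ let $D^{(k)}$ be the normal closure of the $c_i$ with $|i|\le k$. Then $D=\bigcup_kD^{(k)}$. If $D$ were the normal closure of a finite set, that set would lie in some $D^{(k)}$, and $D=D^{(k)}$. So it suffices to show $c_{k+1}\notin D^{(k)}$ for every $k$.

Let $G$ be the direct product of a free group on $y_0,\dots,y_k$ and a free group on $u_0,\dots,u_k$, and consider the HNN extension with base $G$, stable letter $x$, and relations
\[
xy_ix^{-1}=y_{i+1},\qquad xu_ix^{-1}=u_{i+1}\qquad(0\le i<k).
\]
Eliminating $y_i$ and $u_i$ for $i\ge1$ we see that it is presented by the generators $x,y=y_0,u=u_0$ and the relators $[x^iyx^{-i},x^jux^{-j}]$ with $0\le i,j\le k$. Up to conjugation these are the $c_{i-j}$, and $i-j$ takes exactly the values $-k,\dots,k$. So the HNN extension is $F/D^{(k)}$. In it,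
\[
c_{k+1}=x\,y_k\,x^{-1}\,u_0\,x\,y_k^{-1}\,x^{-1}\,u_0^{-1}.
\]
There is no pinch: $y_k^{\pm1}$ is not in $\langle y_0,\dots,y_{k-1},u_0,\dots,u_{k-1}\rangle$, and $u_0$ is not in $\langle y_1,\dots,y_k,u_1,\dots,u_k\rangle$. By Britton's Lemma $c_{k+1}\ne1$ in $F/D^{(k)}$. So $D$ is not finitely normally generated, and by Lemma~\ref{lem:translation} no TRS $U$ exists.

Two features of this computation survive in general. The kernel $D$ is the union of an ascending chain of normal subgroups of $F$ such that $F$ modulo each of them is an HNN extension with finitely generated base. And what makes each member of the chain too small is that $L\times1$ and $1\times L$ commute in $P$.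

\section{When the kernel is finitely normally generated}\label{sec:fiber}

\begin{proposition}\label{prop:fiber}
Let $A,L,F,D$ be as in Section~\ref{sec:translation}.
\begin{enumerate}
\item[(a)] If $A/L$ is finite, then $D$ is finitely normally generated in $F$.
\item[(b)] If $L\ne1$ and $A/L$ is infinite, then $D$ is not finitely normally generated in $F$.
\end{enumerate}
\end{proposition}

The condition $L\ne1$ in (b) cannot be dropped: if $L=1$, then $\alpha=\beta$ and $D$ is the normal closure of $y_1,\dots,y_m$.

\begin{proof}[Proof of (a)]
By \eqref{eq:P}, $P$ contains $L\times L$, which has finite index in the finitely presented group $A\times A$. So $P\cong F/D$ is finitely presented, and $D$ is finitely normally generated, both by (G2).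
\end{proof}

\begin{proof}[Proof of (b)]
In the example we used a basis of $L$ on which $x$ acts by a shift. For general $L$ no such basis is at hand. But $P=(L\times 1)\rtimes\delta(A)$ is itself an HNN extension: its base is $L$, its stable letters correspond to $x_1,\dots,x_n$, and each stable letter conjugates all of $L$. We approximate the base by finitely generated subgroups and restrict the conjugations accordingly.

\emph{The approximating groups.} For $k\ge0$ let
\[
L_k=\langle g\rho_jg^{-1}:1\le j\le m,\ g\in A,\ |g|\le k\rangle ,
\]
where $|g|$ is the length of the reduced word. These are finitely generated subgroups with $L_k\subseteq L_{k+1}$ and $\bigcup_kL_k=L$. Put $E_{k,i}=L_k\cap x_i^{-1}L_kx_i$. This is the subgroup of those $\ell\in L_k$ for which $x_i\ell x_i^{-1}$ is in $L_k$ as well. Let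
\[
G_k=\langle L_k,t_1,\dots,t_n\mid t_i\ell t_i^{-1}=x_i\ell x_i^{-1}\ (\ell\in E_{k,i},\ 1\le i\le n)\rangle ,
\]
an HNN extension with base $L_k$. There are homomorphisms
\begin{align*}
\psi_k&:G_k\to P, & \ell&\mapsto(\ell,1)\ (\ell\in L_k), & t_i&\mapsto\delta(x_i),\\
\varepsilon_k&:F\to G_k, & x_i&\mapsto t_i, & y_j&\mapsto\rho_j\in L_k,
\end{align*}
and $\psi_k\varepsilon_k=(\beta,\alpha)$. Hence $D_k:=\ker\varepsilon_k\subseteq D$.

\emph{The map $\varepsilon_k$ is onto.} Its image contains the $t_i$. We show by induction on $|g|\le k$ that it contains the generator $g\rho_jg^{-1}$ of $L_k$. For $g=1$ this is $\varepsilon_k(y_j)$. Let $g\ne1$ and $g=x_i^{\pm1}g'$ with $|g'|=|g|-1$. Both $g\rho_jg^{-1}$ and $g'\rho_jg'^{-1}$ lie in $L_k$. If $g=x_ig'$, then $g'\rho_jg'^{-1}\in E_{k,i}$, and in $G_k$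
\[
g\rho_jg^{-1}=t_i\,(g'\rho_jg'^{-1})\,t_i^{-1}.
\]
If $g=x_i^{-1}g'$, then $g\rho_jg^{-1}\in E_{k,i}$, and in $G_k$ we have $t_i(g\rho_jg^{-1})t_i^{-1}=g'\rho_jg'^{-1}$, so
\[
g\rho_jg^{-1}=t_i^{-1}\,(g'\rho_jg'^{-1})\,t_i.
\]
In both cases the right-hand side is in the image by induction. So $G_k\cong F/D_k$.

\emph{The kernels exhaust $D$.} Since $E_{k,i}\subseteq E_{k+1,i}$, there is a natural map $G_k\to G_{k+1}$ that is the inclusion on $L_k$ and fixes the stable letters. It carries $\varepsilon_k$ to $\varepsilon_{k+1}$. So $D_k\subseteq D_{k+1}$. Let $G_\infty=F/\bigcup_kD_k$. It comes with compatible maps $G_k\to G_\infty$, and the composites $L_k\to G_k\to G_\infty$ fit together to a homomorphism $L\to G_\infty$. We use the same names for elements and their images in $G_\infty$. Given $\ell\in L$, we have $\ell\in E_{k,i}$ for large $k$, so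
\[
t_i\,\ell\,t_i^{-1}=x_i\ell x_i^{-1}\quad\text{in }G_\infty\qquad(\ell\in L,\ 1\le i\le n).
\]
As $A$ is free, $x_i\mapsto t_i$ defines a homomorphism $A\to G_\infty$, and by the last display it is compatible with the conjugation action of $A$ on $L$. Hence we get a homomorphism
\[
P=(L\times1)\rtimes\delta(A)\to G_\infty,\qquad (\ell,1)\mapsto\ell,\quad \delta(x_i)\mapsto t_i .
\]
On the other hand $\bigcup_kD_k\subseteq D$ gives a map $G_\infty\to F/D\cong P$ with $t_i\mapsto\delta(x_i)$ and $\rho_j\mapsto(\rho_j,1)$. The group $G_\infty$ is generated by the $t_i$ and $\rho_j$, the images of the $x_i$ and $y_j$. The composite $G_\infty\to P\to G_\infty$ fixes these generators, so it is the identity. Thus $G_\infty\to F/D$ is injective, which means $D=\bigcup_kD_k$.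

\emph{If $D$ is finitely normally generated, $P$ acts on a tree.} Suppose $D$ is the normal closure of a finite set. The set lies in some $D_k$, so $D=D_k$ and $\psi_k:G_k\to P$ is an isomorphism. We must contradict this. Instead of exhibiting a relation that fails in $G_k$, we use the Bass--Serre tree of $G_k$. Via $\psi_k$, the group $P$ acts on it without inversions, and the vertex stabilizers are the conjugates of $L_k\times1$ in $P$ (G6). All of them lie in the normal subgroup $L\times1$.

Now let $1\ne v\in L$; here we use $L\ne1$. Then $\tau=(1,v)$ lies in $P$ but not in $L\times1$. So $\tau$ fixes no vertex and is hyperbolic; let $C$ be its axis. Every $\ell\in L\times1$ commutes with $\tau$, so $\ell C$ is the axis of $\ell\tau\ell^{-1}=\tau$, that is, $\ell C=C$. On the line $C$, $\ell$ commutes with a nontrivial translation. Conjugation by a reflection of $C$ would invert this translation; so $\ell$ acts on $C$ as a translation. This gives a homomorphism $L\times1\to\mathbb Z$, whose kernel fixes $C$ pointwise and contains $[L,L]\times1$. Hence $[L,L]\times1$ lies in a vertex stabilizer $(g_1,g_2)(L_k\times1)(g_1,g_2)^{-1}$, and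
\[
[L,L]\subseteq J:=g_1L_kg_1^{-1}\qquad\text{for some }g_1\in A.
\]

\emph{The contradiction.} $J$ is a finitely generated subgroup of $L$. Since $L\ne1$ has infinite index in $A$, it is free of infinite rank by (G3). So $J$ lies in the subgroup generated by a finite part of a basis of $L$. If $b\neq b'$ are two other basis elements, then $[b,b']\notin J$, although $[b,b']\in[L,L]$. This contradiction proves (b).
\end{proof}

\section{Groups that are trivial or infinite}\label{sec:rabin}

It remains to produce presentations, with all relators but one fixed, of groups that are trivial or infinite according to a word problem. Let $H=\langle h_1,\dots,h_d\mid\sigma_1,\dots,\sigma_p\rangle$ be a finitely presented group with undecidable word problem (G1), all $\sigma_i$ being nonempty words. Put $u_0=k$ and $u_i=h_ik$ for $1\le i\le d$. For a word $w$ in the $h_i^{\pm1}$ let $Q_w$ be the group with generators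
\[
h_1,\dots,h_d,\ k,\ v_0,\dots,v_d,\ z,\ r,\ s,\ t
\]
and relators $\sigma_1,\dots,\sigma_p$ together with
\begin{gather*}
v_iu_iv_i^{-1}u_i^{-2},\qquad zv_iz^{-1}v_i^{-2}\qquad(0\le i\le d),\\
srs^{-1}r^{-2},\qquad tst^{-1}s^{-2},\qquad z^{-1}r,\qquad t^{-1}wkw^{-1}k^{-1}.
\end{gather*}
Only the last relator depends on $w$. The idea is a chain $t,s,r,z,v_i,u_i$ in which the triviality of each element forces that of the next; the last relator starts the chain if $w=1$ in $H$. If $w\ne1$ in $H$, the relators are instead those of iterated HNN extensions and an amalgamated product, so nothing collapses.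

\begin{lemma}\label{lem:rabin}
If $w=1$ in $H$, then $Q_w=1$. If $w\ne1$ in $H$, then $Q_w$ is infinite.
\end{lemma}

\begin{proof}
Let $w=1$ in $H$. Since the $\sigma_i$ are relators of $Q_w$, also $w=1$ in $Q_w$, and the last relator gives $t=1$. Then $s=s^2$, so $s=1$; then $r=r^2$, so $r=1$ and $z=r=1$; then $v_i=v_i^2$, so $v_i=1$; then $u_i=u_i^2$, so $u_i=1$ for all $i$. Hence $k=u_0=1$ and $h_i=u_ik^{-1}=1$.

Let $w\ne1$ in $H$. We build $Q_w$ from two halves.

\emph{The first half.} Let $B=H*\langle k\rangle$ with $k$ of infinite order. Each $u_i$ has infinite order, since killing $H$ maps it to $k$. So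
\[
J=\langle B,v_0,\dots,v_d\mid v_iu_iv_i^{-1}=u_i^2\ (0\le i\le d)\rangle
\]
is an HNN extension of $B$. Killing $B$ maps $J$ onto the free group on the $v_i$. Hence the $v_i$ freely generate a subgroup $V$ of $J$ with $V\cap B=1$, and the $v_i^2$ freely generate a subgroup of $V$. So
\[
K=\langle J,z\mid zv_iz^{-1}=v_i^2\ (0\le i\le d)\rangle
\]
is an HNN extension of $J$, and both its associated subgroups lie in $V$. Put $\kappa=wkw^{-1}k^{-1}\in B$. Since $w\ne1$ in $H$, this is a cyclically reduced element of length $4$ in $H*\langle k\rangle$, so it has infinite order, and $\kappa^b\notin V$ for $b\ne0$ because $V\cap B=1$. Consider a nonempty freely reduced word in $z$ and $\kappa$. If it contains no $z^{\pm1}$, it is a nonzero power of $\kappa$ and differs from $1$. Otherwise it contains no pinch, since between two successive occurrences of $z^{\pm1}$ with opposite exponents there is a nonzero power of $\kappa$; by Britton's Lemma it differs from $1$. So $z,\kappa$ freely generate a free subgroup of $K$ of rank $2$.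

\emph{The second half.} In $BS=\langle r,s\mid srs^{-1}=r^2\rangle$, an HNN extension of $\langle r\rangle\cong\mathbb Z$, both $r$ and $s$ have infinite order, and $\langle r\rangle\cap\langle s\rangle=1$, since killing $r$ maps $s$ to an element of infinite order. So $Q'=\langle BS,t\mid tst^{-1}=s^2\rangle$ is an HNN extension with both associated subgroups in $\langle s\rangle$. No nonzero power of $r$ lies in $\langle s\rangle$. The argument just given, with $r,t$ in place of $\kappa,z$, shows that $r,t$ freely generate a free subgroup of $Q'$ of rank $2$.

\emph{Gluing.} The relators of $Q_w$ are those of $K$ and $Q'$ together with $z^{-1}r$ and $t^{-1}\kappa$. So $Q_w$ is the amalgamated product of $K$ and $Q'$ along the free subgroups $\langle z,\kappa\rangle$ and $\langle r,t\rangle$, with $z=r$ and $\kappa=t$. By (G5) it contains $K$, hence $B$ and the infinite group $\langle k\rangle$.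
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Rename the generators of $Q_w$ as $x_1,\dots,x_n$ and its relators, in the given order and with $\bar x_i$ for $x_i^{-1}$, as $\rho_1,\dots,\rho_m$. These are nonempty words, $n$ and $m$ do not depend on $w$, and only $\rho_m$ depends on $w$. Apply Section~\ref{sec:translation}. The alphabet $\Gamma$ and the system $R$ are fixed. Let $S_w=S_\rho$; it is computable from $w$, and only its rules for $y_m$ and $\bar y_m$ depend on $w$. Both systems are convergent and linear by Lemma~\ref{lem:convergent}. Moreover $A/L=Q_w$, and $L\neq1$ because the relator $z^{-1}r$ is nontrivial in the free group $A$.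

If $w=1$ in $H$, then $A/L=1$ by Lemma~\ref{lem:rabin}, and $D$ is finitely normally generated by Proposition~\ref{prop:fiber}(a). If $w\neq1$ in $H$, then $A/L$ is infinite by Lemma~\ref{lem:rabin}, and $D$ is not finitely normally generated by Proposition~\ref{prop:fiber}(b). With Lemma~\ref{lem:translation} this is the stated equivalence. The set of words $w$ with $w=1$ in $H$ is recursively enumerable and not recursive, hence not co-recursively enumerable. As $w\mapsto(R,S_w)$ is computable, the set of yes-instances is not co-recursively enumerable either.
\end{proof}

For later use we record what the proof and Lemma~\ref{lem:translation} say about words: if $\theta$ is the intersection of the congruences on $\Gamma^+$ generated by the rules of $R$ and of $S_w$, then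
\begin{equation}\label{eq:fg}
\theta\text{ is finitely generated}\iff w=1\text{ in }H .
\end{equation}

\section{Small signatures: coding letters by terms}\label{sec:coding}

From here on, $\Gamma$, $R$ and $S_w$ are those constructed in the proof of Theorem~\ref{thm:main}, and $\Sigma$ is a finite signature. To transfer the result to $\Sigma$ we code each letter $\gamma\in\Gamma$ by a term with one hole. The danger is that codes overlap, so that rules apply at unintended places. The condition (NO) below excludes overlaps. Two things then remain to be checked: that rewriting with coded rules amounts to rewriting words, also inside arbitrary terms of $\Sigma$, and that a TRS $U$ for the coded problem, which need not consist of coded rules, still yields a finite set of generators for the congruence on words.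

\subsection*{Codes}
For each $\gamma\in\Gamma$ let $p_\gamma$ be a term over $\Sigma$ with exactly one variable occurrence, at a position $\eta_\gamma\ne\varepsilon$, where $\varepsilon$ is the root position. We write $p_\gamma[s]$ for the result of substituting the term $s$ at $\eta_\gamma$, and we assume:

\begin{enumerate}
\item[(NO)] If $T=p_\gamma[s]$, $q$ is a position of $T$ that is not $\eta_\gamma$ or below it, and $T|_q=p_\delta[t]$ for some $\delta\in\Gamma$ and some term $t$, then $q=\varepsilon$ and $\gamma=\delta$.
\end{enumerate}

For $u=\gamma_1\cdots\gamma_q\in\Gamma^+$ put $\varphi(u)[s]=p_{\gamma_1}[\cdots p_{\gamma_q}[s]\cdots]$. For a finite set $V\subseteq\Gamma^+\times\Gamma^+$ let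
\[
\varphi(V)=\{\varphi(u)[x]\to\varphi(v)[x]:(u,v)\in V\}.
\]
This is a linear TRS on $\Sigma$; the left-hand sides are not variables because $u\neq\lambda$ and $\eta_\gamma\ne\varepsilon$.

To analyze $\varphi(V)$ we make the codes visible. Let $\Sigma'=\Sigma\sqcup\Gamma$ with the elements of $\Gamma$ unary, and define $\tau:T_\Sigma(X)\to T_{\Sigma'}(X)$ by $\tau(x)=x$ for variables, $\tau(p_\gamma[s])=\gamma(\tau(s))$, and
\[
\tau(g(t_1,\dots,t_k))=g(\tau(t_1),\dots,\tau(t_k))
\]
if $g(t_1,\dots,t_k)$ is not an instance of any $p_\gamma$. By (NO) with $q=\varepsilon$ a term has at most one representation $p_\gamma[s]$, so $\tau$ is well defined. Let $\pi:T_{\Sigma'}(X)\to T_\Sigma(X)$ expand each $\gamma(\cdot)$ to $p_\gamma[\cdot]$. Then $\pi(\tau(s))=s$. A set $V$ as above is also read as the TRS with rules $u(x)\to v(x)$ on $\Sigma'$.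

\begin{lemma}\label{lem:tau}
If $s\to_{\varphi(V)}t$, then $\tau(s)\to_V\tau(t)$. Moreover, $s\leftrightarrow_{\varphi(V)}^*t$ if and only if $\tau(s)\leftrightarrow_V^*\tau(t)$.
\end{lemma}

\begin{proof}
The point is that replacing an instance of one code by an instance of another inside a term does not change how $\tau$ reads the rest. Precisely: \emph{if $T|_q=p_\gamma[a]$ and $T'=T[p_\delta[a']]_q$, then there is a context $C'$ with $\tau(T)=C'[\tau(p_\gamma[a])]$ and $\tau(T')=C'[\tau(p_\delta[a'])]$.} We use induction on $|q|$. The case $q=\varepsilon$ is trivial; let $q\ne\varepsilon$.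

If $T=p_\kappa[b]$, then by (NO) $q$ is $\eta_\kappa$ or below it. So $T'=p_\kappa[b']$, where $b'$ arises from $b$ by the same replacement at a shorter position. Since $\tau(T)=\kappa(\tau(b))$ and $\tau(T')=\kappa(\tau(b'))$, induction applies.

If $T$ is not an instance of any $p_\kappa$, then neither is $T'$. For suppose $T'=p_\kappa[b']$. Since $T'|_q=p_\delta[a']$ and $q\ne\varepsilon$, (NO) says that $q$ is $\eta_\kappa$ or below it. Then $T$, which differs from $T'$ only at $q$ and below, is an instance of $p_\kappa$ as well, a contradiction. So $\tau$ acts argumentwise at the root of both terms, and induction applies in the argument that contains $q$.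

Now let $s=C[\varphi(u)[a]]$ and $t=C[\varphi(v)[a]]$ with $(u,v)\in V$. Since $u,v\ne\lambda$, the terms $\varphi(u)[a]$ and $\varphi(v)[a]$ are instances of codes. So the claim applies at the position of the hole of $C$, and $\tau(\varphi(u)[a])=u(\tau(a))$, $\tau(\varphi(v)[a])=v(\tau(a))$. This gives $\tau(s)\to_V\tau(t)$, and hence the implication ``$\Rightarrow$'' of the second statement. For ``$\Leftarrow$'', $\pi$ maps a step from $C[u(b)]$ to $C[v(b)]$ to a step of $\varphi(V)$, since each $p_\gamma$ has exactly one hole; so it maps a derivation between $\tau(s)$ and $\tau(t)$ to one between $\pi(\tau(s))=s$ and $\pi(\tau(t))=t$.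
\end{proof}

The proof uses that the sides of the rules are nonempty words: if a rule could erase codes, the remaining parts of the term might form an instance of a code that was not there before.

\subsection*{Blocks}
Each $t\in T_{\Sigma'}(X)$ can be written uniquely as $t=w(B)$ with $w\in\Gamma^*$ and either $B\in X$ or $B=g(t_1,\dots,t_k)$ with $g\in\Sigma$. We call $w$ a \emph{block} of $t$; the other blocks are those of $t_1,\dots,t_k$. For a congruence $\theta$ on $\Gamma^+$ define $t\,\hat\theta\,t'$ recursively, for $t=w(B)$ and $t'=w'(B')$: either $w=w'=\lambda$ or $(w,w')\in\theta$; and either $B=B'\in X$, or $B=g(t_1,\dots,t_k)$ and $B'=g(t_1',\dots,t_k')$ with the same $g\in\Sigma$ and $t_i\,\hat\theta\,t_i'$ for all $i$. So $t\,\hat\theta\,t'$ means that $t$ and $t'$ agree outside their blocks and that corresponding blocks are both empty or congruent. This is an equivalence relation, and the relation belonging to $\theta\cap\theta'$ is $\hat\theta\cap\hat{\theta'}$. Also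
\begin{equation}\label{eq:blocks}
\leftrightarrow_V^*=\hat\theta\ \text{ on }T_{\Sigma'}(X)\qquad\text{if }\theta=\theta_V .
\end{equation}
Indeed, the sides of rules of $V$ are nonempty words over $\Gamma$. So a step of $V$ replaces a block $cud$ by the nonempty block $cvd$ with $(u,v)\in V$, and changes nothing else; this gives ``$\subseteq$''. Conversely, if $t\,\hat\theta\,t'$, then $t$ can be turned into $t'$ by rewriting one block after the other with $V$-steps and their inverses.

\begin{lemma}\label{lem:basis}
Let $V_1,V_2\subseteq\Gamma^+\times\Gamma^+$ be finite, $\theta=\theta_{V_1}\cap\theta_{V_2}$ and $I=\leftrightarrow_{\varphi(V_1)}^*\cap\leftrightarrow_{\varphi(V_2)}^*$. The following are equivalent: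
\begin{enumerate}
\item[(i)] $\theta$ is finitely generated;
\item[(ii)] $I=\leftrightarrow_U^*$ for some TRS $U$ on $\Sigma$;
\item[(iii)] $I=\leftrightarrow_U^*$ for some finite set $U$ of equations over $\Sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tau} and \eqref{eq:blocks}, $s\,I\,t$ if and only if $\tau(s)\,\hat\theta\,\tau(t)$.

(i)$\Rightarrow$(ii). If $\theta=\theta_V$ with $V$ finite, then in the same way $s\leftrightarrow_{\varphi(V)}^*t$ if and only if $\tau(s)\,\hat\theta\,\tau(t)$. So $U=\varphi(V)$ works.

(ii)$\Rightarrow$(iii) is trivial.

(iii)$\Rightarrow$(i). For $(s,t)\in U$ we have $s\,I\,t$, so $\tau(s)\,\hat\theta\,\tau(t)$. Let $V$ be the finite set of all pairs of corresponding nonempty blocks of $\tau(s)$ and $\tau(t)$, for all $(s,t)\in U$. Then $V\subseteq\theta$. By \eqref{eq:blocks} for $V$, $\tau(s)\leftrightarrow_V^*\tau(t)$, hence $s\leftrightarrow_{\varphi(V)}^*t$ by Lemma~\ref{lem:tau}, for all $(s,t)\in U$. So $I=\leftrightarrow_U^*\subseteq\leftrightarrow_{\varphi(V)}^*$. Let $(w_1,w_2)\in\theta$. As $\tau(\varphi(w_i)[x])=w_i(x)$, we have $\varphi(w_1)[x]\,I\,\varphi(w_2)[x]$, so $\varphi(w_1)[x]\leftrightarrow_{\varphi(V)}^*\varphi(w_2)[x]$,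 and by Lemma~\ref{lem:tau} $w_1(x)\leftrightarrow_V^*w_2(x)$. By \eqref{eq:blocks}, $(w_1,w_2)\in\theta_V$. Thus $\theta=\theta_V$.
\end{proof}

We now read the rules of $R$ and $S_w$ as pairs in $\Gamma^+\times\Gamma^+$.

\begin{lemma}\label{lem:codedconv}
The TRSs $\varphi(R)$ and $\varphi(S_w)$ are convergent.
\end{lemma}

\begin{proof}
Let $V$ be $R$ or $S_w$. On $T_{\Sigma'}(X)$ each step of $V$ decreases, lexicographically, the pair of the number of symbols $y_j,\bar y_j$ and the size of the term; so $\varphi(V)$ terminates by Lemma~\ref{lem:tau}. If $s$ is $\varphi(V)$-irreducible, then $\tau(s)$ is $V$-irreducible: if $\tau(s)=C[u(b)]$ with $u$ a left-hand side of $V$, then $s=\pi(\tau(s))$ contains the subterm $\varphi(u)[\pi(b)]$. Let $s\leftrightarrow_{\varphi(V)}^*t$ with $s,t$ irreducible. By Lemma~\ref{lem:tau} and \eqref{eq:blocks}, corresponding nonempty blocks of $\tau(s)$ and $\tau(t)$ are congruent modulo $\theta_V$. They are also irreducible, hence equal by Lemma~\ref{lem:convergent}. So $\tau(s)=\tau(t)$ and $s=\pi(\tau(s))=\pi(\tau(t))=t$.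
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sig}(1)]
It suffices to find terms $p_\gamma$ with (NO). Then $\varphi(R)$ is fixed, $\varphi(S_w)$ is computable from $w$, both are linear and convergent by Lemma~\ref{lem:codedconv}, and by Lemma~\ref{lem:basis} and \eqref{eq:fg} the answer for $\varphi(R),\varphi(S_w)$ is ``yes'' if and only if $w=1$ in $H$. Let $N=|\Gamma|$ and number the letters of $\Gamma$ by $1,\dots,N$.

\emph{Two unary symbols $a,b$.} Let $p_i=c_i(x)$ with
\[
c_i=aab^iab^{N+1-i}\qquad(1\le i\le N).
\]
The words $c_i$ are distinct and have the same length $N+4$. So a term $c_i(s)=c_j(t)$ has $i=j$, which is (NO) for $q=\varepsilon$. A violation of (NO) at a position $q\ne\varepsilon$ would give a proper nonempty suffix of some $c_i$ that is a prefix of some $c_j$. If its length is at least $2$, it begins with $aa$; but $aa$ occurs in $c_i$ only at the beginning. If its length is $1$, it is $a$; but $c_i$ ends in $b$. So (NO) holds.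

\emph{A constant $c$ and a symbol $f$ of arity $k\ge2$.} Let
\[
d_0=c,\qquad d_{i+1}=f(c,d_i,c,\dots,c),\qquad p_i=f(d_i,x,c,\dots,c)\quad(1\le i\le N),
\]
where the final arguments $c,\dots,c$ are absent if $k=2$. The terms $d_i$ have different sizes. So a term $p_i[s]=p_j[t]$ has $d_i=d_j$ and $i=j$. The other positions of $p_i[s]$ that are not at or below the hole carry the subterms $c$ and $d_l=f(c,d_{l-1},c,\dots,c)$ with $1\le l\le i$. The constant $c$ is no instance of a $p_j$. Neither is $d_l$, because its first argument $c=d_0$ differs from all $d_j$ with $j\ge1$. So (NO) holds.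
\end{proof}

\section{Two non-constant symbols}

If there is no constant and all symbols have arity at least $2$, the coding of Section~\ref{sec:coding} is impossible: every term other than a variable has at least two variable occurrences. The remedy is to add equations that make all arguments of two chosen symbols irrelevant except the first, so that these symbols behave like unary ones. The rules that express these equations are in general neither linear nor terminating.

\begin{proof}[Proof of Theorem~\ref{thm:sig}(2)]
Let $a,b\in\Sigma$ be distinct non-constant symbols, and let $\Sigma''$ be obtained from $\Sigma$ by replacing $a,b$ with unary symbols $a',b'$. For $t\in T_\Sigma(X)$ let $t^\circ\in T_{\Sigma''}(X)$ be obtained by replacing recursively $a(t_1,\dots,t_k)$ by $a'(t_1^\circ)$, and likewise for $b$. For $t\in T_{\Sigma''}(X)$ let $\hat t\in T_\Sigma(X)$ be obtained by replacing recursively $a'(t_1)$ by $a(\hat t_1,\dots,\hat t_1)$, and likewise for $b'$. All other symbols are kept. Let $E_0$ consist of the rule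
\[
a(x,x_2,\dots,x_k)\to a(x,\dots,x)
\]
and the analogous rule for $b$; here $x,x_2,\dots,x_k$ are distinct variables, and a rule is omitted if its symbol is unary. By induction on terms,
\begin{equation}\label{eq:hatcirc}
(\hat t)^\circ=t\quad(t\in T_{\Sigma''}(X)),\qquad \widehat{t^\circ}\leftrightarrow_{E_0}^*t\quad(t\in T_\Sigma(X)).
\end{equation}
In the second statement, $t=a(t_1,\dots,t_k)$ gives $\widehat{t^\circ}=a(\widehat{t_1^\circ},\dots,\widehat{t_1^\circ})\leftrightarrow_{E_0}^*a(t_1,\dots,t_1)\leftrightarrow_{E_0}^*t$.

For a set $W$ of equations over $\Sigma''$ let $\widehat W=\{(\hat l,\hat r):(l,r)\in W\}$. We claim that, for $s,t\in T_\Sigma(X)$,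
\begin{equation}\label{eq:transfer}
s\leftrightarrow_{\widehat W\cup E_0}^*t\iff s^\circ\leftrightarrow_W^*t^\circ .
\end{equation}
``$\Rightarrow$'': The map $^\circ$ commutes with substitutions, $(t\sigma)^\circ=t^\circ\sigma^\circ$ with $\sigma^\circ(x)=\sigma(x)^\circ$. A context becomes a context or loses its hole. So a step with $(\hat l,\hat r)$ becomes a step with $(l,r)$, by \eqref{eq:hatcirc}, or an identity; and a step with a rule of $E_0$ becomes an identity, since both sides of the rule have the same image. ``$\Leftarrow$'': The map $\hat{\ }$ commutes with substitutions, and it may copy the hole of a context. So a $W$-step becomes a sequence of $\widehat W$-steps, the copies being rewritten one by one. Hence $s^\circ\leftrightarrow_W^*t^\circ$ gives $s\leftrightarrow_{E_0}^*\widehat{s^\circ}\leftrightarrow_{\widehat W}^*\widehat{t^\circ}\leftrightarrow_{E_0}^*t$.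

Let $R''=\varphi(R)$ and $S''=\varphi(S_w)$ be the TRSs on $\Sigma''$ constructed in the proof of part (1) for the unary symbols $a',b'$; here $R''$ is fixed and $S''$ is computed from $w$. Put
\[
R_\Sigma=\widehat{R''}\cup E_0,\qquad S_\Sigma=\widehat{S''}\cup E_0 .
\]
These are TRSs on $\Sigma$, since $\hat t$ is a variable only if $t$ is, and $\hat t$ has the same variables as $t$. Let $I$ and $I''$ be the intersections of the theories of $R_\Sigma,S_\Sigma$ and of $R'',S''$, respectively. By \eqref{eq:transfer} for $W=R''$ and $W=S''$,
\begin{equation}\label{eq:Itransfer}
s\,I\,t\iff s^\circ\,I''\,t^\circ .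
\end{equation}
We show that the answers for $(R_\Sigma,S_\Sigma)$ and for $(R'',S'')$ agree.

If $I''=\leftrightarrow_{U''}^*$ for a TRS $U''$, then $U=\widehat{U''}\cup E_0$ is a TRS, and \eqref{eq:transfer} for $W=U''$ with \eqref{eq:Itransfer} gives $I=\leftrightarrow_U^*$.

Conversely, let $I=\leftrightarrow_U^*$ for a TRS $U$ on $\Sigma$. The pairs in $U^\circ=\{(l^\circ,r^\circ):(l,r)\in U\}$ need not be rules, as $r^\circ$ may contain variables that $l^\circ$ has lost, but Lemma~\ref{lem:basis} allows for this. Each $(l,r)\in U$ lies in $I$, so $U^\circ\subseteq I''$ by \eqref{eq:Itransfer}. If $s\,I''\,t$, then $\hat s\,I\,\hat t$ by \eqref{eq:Itransfer} and \eqref{eq:hatcirc}, so $\hat s\leftrightarrow_U^*\hat t$. Applying $^\circ$ to a derivation turns each $U$-step into a $U^\circ$-step or an identity, so $s\leftrightarrow_{U^\circ}^*t$ by \eqref{eq:hatcirc}. Hence $I''=\leftrightarrow_{U^\circ}^*$, and by (iii)$\Rightarrow$(ii) of Lemma~\ref{lem:basis}, $I''$ is generated by a TRS.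

So a TRS for $I$ exists if and only if one for $I''$ exists, that is, if and only if $w=1$ in $H$.
\end{proof}

\section{At most one unary symbol}

In the remaining case, a theory on terms $f^i(b)$ can be described by a submodule of a finitely generated $\mathbb Z[T]$-module, where Hilbert's basis theorem provides finitely many equations. What then needs care is that a TRS admits only equations that can be oriented, which excludes, for instance, $f(x)=f(y)$.

\begin{proof}[Proof of Theorem~\ref{thm:sig}(3)]
Let $E=\leftrightarrow_R^*\cap\leftrightarrow_S^*$, and let $C$ be the set of constants. If $\Sigma=C$, then all rules have the form $c\to d$ with $c,d\in C$. So $E$ consists of identities and pairs of constants, and the latter, read as rules, form a TRS for $E$. From now on let $f$ be the unary symbol. All terms have the form $f^i(b)$ with $b\in X\cup C$.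

\emph{A finite set of equations for $E$.} An equation contains at most two variables. So, up to renaming of variables, it is an equation between terms over $B=\{x,y\}\cup C$, that is, terms $f^i(b)$ with $b\in B$; and $E$ is generated, as an equational theory, by its restriction $E_1$ to these terms. Identify the term $f^i(b)$ with the element $T^ib$ of the free module $\mathbb Z[T]^B$ with basis $B$; as an abelian group, this module is free on the terms. Let $\sim$ be any equivalence relation on these terms that is compatible with $f$, and let $M_\sim$ be the submodule generated by the differences $t-t'$ with $t\sim t'$. By compatibility, multiplication by $T$ maps such differences to such differences; so $M_\sim$ is generated by them as an abelian group, and $\mathbb Z[T]^B/M_\sim$ is the free abelian group on the $\sim$-classes. Hence $t\sim t'$ if and only if $t-t'\in M_\sim$, and $\sim$ is determined by $M_\sim$.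

By Hilbert's basis theorem $\mathbb Z[T]^B$ is Noetherian. So $M_{E_1}$ is generated by finitely many of the differences $t-t'$ with $t\,E_1\,t'$. Let $G\subseteq E_1$ be the corresponding finite set of pairs. The $f$-compatible equivalence relation generated by $G$ is contained in $E_1$ and has the same module, so it equals $E_1$. Thus the finite set $G$ generates $E$.

\emph{Orientation.} If $C=\emptyset$, then all rules of $R$ and $S$ have the form $f^i(x)\to f^j(x)$, so equivalent terms have the same variable.

Suppose first that $x\,E\,x'$ for two distinct variables. Then any two terms are $E$-equivalent, and $C\ne\emptyset$ by the previous remark. Pick $c\in C$. The TRS $U=\{f(x)\to x,\ f(x)\to c\}$ makes every term equivalent to $c$, so $\leftrightarrow_U^*=E$.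

Suppose now that distinct variables are never $E$-equivalent. Then a variable $x$ is equivalent only to terms of the form $f^j(x)$: if $x\,E\,f^j(b)$ with $b\in(X\cup C)\setminus\{x\}$, then substituting a variable $x'\notin\{x,b\}$ for $x$ gives $x'\,E\,f^j(b)\,E\,x$, a contradiction. We replace each nonidentical pair in $G$ by rules that lie in $E$ and imply the pair. Up to symmetry it has one of the following forms.
\begin{itemize}
\item $f^i(z),f^j(z)$ with $z$ a variable and $i>j$: take $f^i(z)\to f^j(z)$.
\item $f^i(z),f^j(c)$ with $z$ a variable and $c\in C$: then $i\ge1$ by what we just showed; take $f^i(z)\to f^j(c)$.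
\item $f^i(c),f^j(d)$ with $c,d\in C$: take $f^i(c)\to f^j(d)$.
\item $f^i(x),f^j(y)$ with the distinct variables $x,y$: then $i,j\ge1$ by what we just showed, and $C\neq\emptyset$ by the remark above. Pick $c\in C$ and take
\[
f^i(x)\to f^j(c),\qquad f^j(x)\to f^i(c),\qquad f^i(c)\to f^j(c).
\]
The first and the third rule are instances of the equation $f^i(x)=f^j(y)$. The second is an instance of the reversed equation, up to renaming. So all three lie in $E$. They imply $f^i(x)=f^j(c)=f^i(c)=f^j(y)$.
\end{itemize}
The rules obtained form a TRS $U$ with $\leftrightarrow_U^*=E$.
\end{proof}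

Parts (1) and (3) of Theorem~\ref{thm:sig} show that, among signatures without symbols of arity at least $2$, the problem is undecidable exactly when there are at least two unary symbols. For a signature consisting of a single symbol of arity at least $2$, neither device applies: there are no one-hole code terms, and there is no second symbol to be turned into a unary one.

\begin{thebibliography}{9}

\bibitem{ipl}
\emph{Intersection Of The Reflexive Transitive Closures Of Two Rewrite Relations Induced By Term Rewriting Systems},
\texttt{http://publicatio.bibl.u-szeged.hu/13933/2/ipl.pdf}.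

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
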